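# Fast growth for the minimal surface equation with zero boundary values: nested spirals and thin walls

Throughout, $\mathbb R^2=\mathbb C$, $\mathbb H=\{\zeta=\xi+i\eta:\eta>0\}$, and $\overline{\mathbb H}$ is the closed half-plane $\{\eta\ge 0\}$. $C^\infty_c$ means smooth with compact support, and $\|k\|_{C^1}=\sup|k|+\sup|k'|$.

## 1. The boundary value problem and its holomorphic data

**Definition 1 (solutions).** Let $D\subsetneq\mathbb C$ be a domain with nonempty boundary. A *solution* in $D$ is a function $u\in C^2(D)\cap C^0(\overline D)$ with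
$$\operatorname{div}\frac{\nabla u}{\sqrt{1+|\nabla u|^2}}=0,\quad u>0\ \text{ in }D,\qquad u=0\ \text{ at every point of }\partial D, \tag{1}$$
the boundary being taken in $\mathbb C$.

*Example 1.* On the upper half-plane, $u(x,y)=my$ with $m>0$ is a solution. A second solution, for a constant $C>0$, is the portion over the right half-plane, where $u>0$, of the catenoid
$$u(x,y)=\bigl(\sqrt{\cosh^2Cx-C^2y^2}-1\bigr)/C .$$
Here $u>0$ means $\sinh Cx>C|y|$, so $D=\{x>0,\ \sinh Cx>C|y|\}$. Example 4 checks the equation. On the axis $u(x,0)=(\cosh Cx-1)/C$, so this solution grows exponentially.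

The domain of a solution is never bounded. If $D$ were bounded, $u$ would have a positive maximum on the compact set $\overline D$, attained inside $D$. By the strong maximum principle $u$ would be constant, contradicting $u=0$ on $\partial D$.

**Definition 2 (properly embedded curves).** A *properly embedded $C^\infty$ curve* is the image of an injective proper $C^\infty$ map $\gamma:\mathbb R\to\mathbb C$ with $\gamma'\neq0$; proper means $|\gamma(t)|\to\infty$ as $|t|\to\infty$. It is a Jordan arc from $\infty$ to $\infty$.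

*Example 2.* The parabola $t\mapsto t+it^2$ is one. The spiral $t\mapsto e^{(1+i)t}$ is injective but not proper: it tends to $0$ as $t\to-\infty$.

If $\Gamma$ is a properly embedded arc, the Jordan curve theorem applied to $\Gamma\cup\{\infty\}$ on the sphere says that $\mathbb C\setminus\Gamma$ has exactly two components, each with boundary $\Gamma$.

**Definition 3 (the operator $S$).** For $k\in C^1_c(\mathbb R)$ and $\zeta\in\mathbb H$ put
$$Sk(\zeta)=\frac i\pi\int\frac{k(t)}{\zeta-t}\,dt . \tag{2}$$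

*Example 3.* Formula (2) also makes sense for $k(t)=1/(1+t^2)$, and closing the contour in the lower half-plane gives $Sk(\zeta)=\frac{i}{\zeta+i}$. Its real part $\frac{1+\eta}{\xi^2+(1+\eta)^2}$ equals $k$ on $\mathbb R$. It decays like $|\zeta|^{-1}$. The function $k'$, which has integral zero, has $S(k')=(Sk)'=-i(\zeta+i)^{-2}$, which decays like $|\zeta|^{-2}$.

We use four facts about $S$.

* (S1) Since $\operatorname{Re}\frac{i}{\pi(\zeta-t)}=\frac1\pi\frac{\eta}{|\zeta-t|^2}$, $\operatorname{Re}Sk$ is the Poisson integral of $k$. Integrating by parts, $Sk(\zeta)=\frac i\pi\int k'(t)\log(\zeta-t)\,dt$ (principal branch), so $Sk$ is analytic in $\mathbb H$ and continuous on $\overline{\mathbb H}$. If $\operatorname{supp}k\subset(\xi-h,\xi+h)$, then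
$$\int\frac{k(t)}{\zeta-t}dt=\int_{\xi-h}^{\xi+h}\frac{k(t)-k(\xi)}{\zeta-t}dt+k(\xi)\bigl[\log(i\eta+h)-\log(i\eta-h)\bigr],$$
and the bracket tends to $-i\pi$ as $\eta\to0$. Hence on $\mathbb R$ we have $\operatorname{Re}Sk=k$ and $\operatorname{Im}Sk(\xi)=\frac1\pi\,\mathrm{pv}\!\int\frac{k(t)}{\xi-t}dt$.
* (S2) If $\operatorname{supp}k\subset[-M,M]$, then $|Sk(\zeta)|\le C_M\|k\|_{C^1}(1+|\zeta|)^{-1}$, and if also $\int k=0$, then $|Sk(\zeta)|\le C_M\|k\|_{C^1}(1+|\zeta|)^{-2}$. For $|\zeta|\ge2M$ use $|\zeta-t|\ge|\zeta|/2$, and in the second case $\int\frac{k(t)}{\zeta-t}dt=\int k(t)\bigl(\frac1{\zeta-t}-\frac1\zeta\bigr)dt=\int\frac{k(t)\,t}{\zeta(\zeta-t)}dt$. For $|\zeta|\le2M$ write the integral as $\int_{-4M}^{4M}\frac{k(t)-k(\xi)}{\zeta-t}dt+k(\xi)\bigl[\log(\zeta+4M)-\log(\zeta-4M)\bigr]$. The first term is at most $8M\sup|k'|$ because $|t-\xi|\le|t-\zeta|$, and in the second $2M\le|\zeta\pm4M|\le6M$.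
* (S3) $(Sk)'=S(k')$ for $k\in C_c^2$, since $\partial_\zeta\frac1{\zeta-t}=-\partial_t\frac1{\zeta-t}$. So $Sk\in C^\infty(\overline{\mathbb H})$ for $k\in C_c^\infty$.
* (S4) $S$ is linear, commutes with real translations, and $S[k(\cdot/\lambda)](\zeta)=(Sk)(\zeta/\lambda)$ for $\lambda>0$.

**Definition 4 (Weierstrass map).** Let $e=b+E$ with $b>0$, $E\in C_c^\infty(\mathbb R)$ and $0\le e\le5$. Put
$$q_e=b+SE,\qquad z_e(\zeta)=\tfrac12\int_0^\zeta e^{q_e}d\zeta'+\tfrac12\,\overline{\int_0^\zeta e^{-q_e}d\zeta'} . \tag{3}$$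

Write $q=q_e=\varepsilon+i\varphi$. By (S1), $\varepsilon$ is the Poisson integral of $e$, so $0\le\varepsilon\le5$, $\varepsilon=e$ on $\mathbb R$, and $\varepsilon>0$ in $\mathbb H$. Moreover $z_\zeta=\frac12e^q$ and $z_{\bar\zeta}=\frac12e^{-\bar q}$, so
$$\partial_\xi z=e^{i\varphi}\cosh\varepsilon,\qquad\partial_\eta z=ie^{i\varphi}\sinh\varepsilon,\qquad\mathrm{Jac}\,z=|z_\zeta|^2-|z_{\bar\zeta}|^2=\tfrac12\sinh2\varepsilon . \tag{4}$$
Two remarks are used all the time. First, $dz=\frac12e^qd\zeta+\frac12e^{-\bar q}d\bar\zeta$, and on the convex set $\{0\le\operatorname{Re}q\le5\}$ the coefficients and both derivatives in (4) depend on $q$ with Lipschitz constant $\frac12(e^5+1)\le e^5$. We call this *Lipschitz dependence on $q$*. Second, adding $i\sigma$ ($\sigma\in\mathbb R$) to $q$ replaces $z$ by $e^{i\sigma}z$.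

**Proposition 1.** Let $q=\varepsilon+i\varphi$ be analytic in $\mathbb H$ with $\varepsilon>0$, let $z_\zeta=\frac12e^q$, $z_{\bar\zeta}=\frac12e^{-\bar q}$, and let $z$ be injective on $\mathbb H$. Then $u=\operatorname{Im}z^{-1}$ is a positive $C^\infty$ solution of the minimal surface equation in $z(\mathbb H)$, and $|\nabla u|=1/\sinh\varepsilon$.

*Proof.* By (4) the Jacobian is positive, so $z$ is a diffeomorphism onto its image. Differentiating $u(z(\zeta))=\eta$ shows that $\nabla u$ is orthogonal to $e^{i\varphi}$ and has inner product $1$ with $ie^{i\varphi}\sinh\varepsilon$. Thus $\nabla u=ie^{i\varphi}/\sinh\varepsilon$. Then $\sqrt{1+|\nabla u|^2}=\coth\varepsilon$, and the field in (1) is $W=ie^{i\varphi}/\cosh\varepsilon$. Since $dz=e^{i\varphi}(\cosh\varepsilon\,d\xi+i\sinh\varepsilon\,d\eta)$,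
$$\overline W\,dz=\tanh\varepsilon\,d\eta-i\,d\xi ,\qquad W_1dy-W_2dx=\operatorname{Im}(\overline W\,dz)=-d\xi .$$
This form is closed, that is, $\operatorname{div}W=0$. $\square$

So $e=\varepsilon|_{\mathbb R}$ encodes the slope along the boundary: the graph is vertical where $e=0$ and has slope $1/\sinh e$ elsewhere.

*Example 4.* For $e\equiv b$ we get $z_e=A$ with $A(\zeta)=\xi\cosh b+i\eta\sinh b$ and $u=y/\sinh b$ on the half-plane. For the catenoid with $C=1$, let $\sigma=s+i\phi$ with $\cosh\sigma=1-i\zeta$. Since $\cosh$ maps $\{s>0,|\phi|<\frac\pi2\}$ biholomorphically onto the right half-plane minus $(0,1]$, this defines $\sigma$ for $\zeta\in\mathbb H$, and $\eta=\cosh s\cos\phi-1$. Put $z=s+i\cosh s\sin\phi=\frac12(\sigma+\bar\sigma)+\frac12(\sinh\sigma-\sinh\bar\sigma)$. From $d\zeta/d\sigma=i\sinh\sigma$,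
$$z_\zeta=\tfrac12\cdot\frac{1+\cosh\sigma}{i\sinh\sigma}=\tfrac12\bigl(-i\coth\tfrac\sigma2\bigr),\qquad z_{\bar\zeta}=\tfrac12\cdot\frac{1-\cosh\bar\sigma}{-i\sinh\bar\sigma}=\tfrac12\bigl(-i\tanh\tfrac{\bar\sigma}2\bigr),$$
so $e^q=-i\coth\frac\sigma2$ and $e^{2q}=-\frac{\zeta+2i}\zeta$, which has modulus $>1$ in $\mathbb H$. The map $z$ is injective, with image $\{x>0,\ |y|<\sinh x\}$, and $u=\cosh s\cos\phi-1=\sqrt{\cosh^2x-y^2}-1$. Proposition 1 confirms Example 1 for $C=1$; the general case is the rescaling $u(Cx,Cy)/C$. (Here $q$ is unbounded near $0$, so this is not of the form (3).)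

**Definition 5 (chord-arc, admissible).** $e$ as in Definition 4 has *chord-arc constant* $c>0$ if $|z_e(\xi)-z_e(\xi')|\ge c|\xi-\xi'|$ for all real $\xi,\xi'$. It is *admissible with background $b\in[3,4]$* if $e:\mathbb R\to[0,5]$, $E=e-b\in C_c^\infty$, $\int E=0$, and $z_e|_{\mathbb R}$ is injective.

*Example 5.* $e\equiv3$ is admissible with chord-arc constant $\cosh3$, since $z_e(\xi)=\xi\cosh3$.

The condition $\int E=0$ gives $|q_e-b|\le C_e\min(1,|\zeta|^{-2})$ by (S2). Integrating $dz_e-dA$ along rays from $0$ and using Lipschitz dependence on $q$,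
$$|z_e(\zeta)-A(\zeta)|\le C_e'\quad\text{on }\overline{\mathbb H},\qquad A(\zeta)=\xi\cosh b+i\eta\sinh b. \tag{5}$$

We also recall the Brouwer degree: it is invariant under homotopies that omit the value on the boundary and under small uniform perturbations, and for a local diffeomorphism with positive Jacobian it counts preimages.

## 2. Does every solution grow at most exponentially?

What is the fastest possible growth of a solution of (1)? Three facts frame the question. Nitsche (1965) showed that there are no solutions if $D$ is contained in a sector of opening less than $\pi$. If $u$ is a solution and $D$ lies in a half-plane and is bounded by a Jordan arc, then $|u(z)|<Ke^{K|z|}$ in $D$ for some constant $K$. And the catenoid does grow exponentially. The source "GROWTH PROPERTIES OF SOLUTIONS TO THE MINIMAL SURFACE EQUATION" (https://wpd.ugr.es/~geometry/seminar/files/talks/20100623AWeitsman.pdf) poses the conjecture that for every solution, in any $D$,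
$$|u(z)|<Ke^{K|z|}\qquad(z\in D), \tag{6}$$
where $K$ is a constant that may depend on $u$ and $D$. The task is to prove or disprove it without assuming that $D$ lies in a half-plane or is bounded by a Jordan arc. The answer is that the conjecture is false.

**Theorem 2.** Let $\Phi:[0,\infty)\to[1,\infty)$ be nondecreasing. There are a simply connected domain $D\subsetneq\mathbb C$ whose boundary is one properly embedded $C^\infty$ curve (a Jordan arc from $\infty$ to $\infty$), a solution $u\in C^\infty(D)\cap C^0(\overline D)$ of (1) in $D$, and points $p_k\in D$ with $|p_k|\to\infty$ and $u(p_k)\ge k\,\Phi(|p_k|)$ for all $k\ge1$.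

With $\Phi(r)=e^{r^2}$ we get $u(p_k)\ge ke^{|p_k|^2}$, which exceeds $Ke^{K|p_k|}$ for $k$ large, whatever $K$ is. So (6) fails even for simply connected $D$ bounded by one smooth Jordan arc, and since $\Phi$ is arbitrary, no prescribed growth bound holds in general. By the half-plane result quoted above, the domain $D$ for $\Phi(r)=e^{r^2}$ does not lie in a half-plane; so the half-plane hypothesis there cannot be dropped.

## 3. Height against path length, and one window

Before building anything, let us see what (4) says about growth. Height is $u=\eta$, and climbing in $\eta$ moves $z$ at speed $\sinh\varepsilon$. Fast growth means small $\varepsilon$.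

**A first attempt at proving (6).** Suppose $z$ is as in Proposition 1, with $q$ continuous on $\overline{\mathbb H}$ and $\varepsilon=\operatorname{Re}q$ the Poisson integral of a bounded $e\ge0$, $e\not\equiv0$. Since $(\xi-t)^2+\eta^2\le2(1+|\zeta|^2)(1+t^2)$, the Poisson formula gives a lower bound:
$$\varepsilon(\zeta)=\frac1\pi\int\frac{\eta\,e(t)}{(\xi-t)^2+\eta^2}dt\ \ge\ \frac{c\,\eta}{1+|\zeta|^2},\qquad c=\tfrac12\varepsilon(i).$$
Take a $C^1$ curve in $D=z(\mathbb H)$ from $z(i)$ to $p$, of length $\mathcal L$, and put $H=u(p)\ge1$. By (4), $|dz|^2=\cosh^2\varepsilon\,d\xi^2+\sinh^2\varepsilon\,d\eta^2$. So $|\xi|\le\mathcal L$ along the curve, and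
$$\mathcal L\ge\int\varepsilon\,|d\eta|\ge\int_1^H\frac{c\,\eta}{1+\mathcal L^2+\eta^2}d\eta=\frac c2\log\frac{1+\mathcal L^2+H^2}{2+\mathcal L^2},\qquad\text{hence}\qquad u(p)^2\le(2+\mathcal L^2)e^{2\mathcal L/c}. \tag{7}$$
This is an exponential bound, but in the length of a path *inside $D$*, whereas (6) asks for $|p|$. That is exactly where the attempt stops: nothing bounds path length in $D$ by $|p|$. If $D$ winds around a thin wall, a piece of $\mathbb C\setminus D$, then two points on opposite sides of the wall are close in $\mathbb C$ and far apart in $D$. A counterexample of this type has to have such walls.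

**What makes $u$ large near a boundary point.** The mechanism is a long interval on which $e=0$, a *window*.

**Lemma 3 (window).** Let $z$, $q$ be as in (4) with $q$ continuous on $\overline{\mathbb H}$. Let $\xi_0\in\mathbb R$, $w\ge1$, and $0\le\operatorname{Re}q(\xi_0+i\eta)\le\frac{10}\pi\arctan\frac\eta w$ for all $\eta>0$. Then $|z(\xi_0+i\sqrt w)-z(\xi_0)|\le\frac{20}\pi<7$. The hypothesis holds if $\operatorname{Re}q$ is the Poisson integral of a function $e$ with $0\le e\le5$ and $e=0$ on $[\xi_0-w,\xi_0+w]$.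

*Proof.* For the last claim, $\operatorname{Re}q(\xi_0+i\eta)\le\frac5\pi\int_{|t|\ge w}\frac{\eta\,dt}{t^2+\eta^2}=\frac{10}\pi\arctan\frac\eta w$. Now let $0\le\eta\le\sqrt w$. Then $\eta/w\le1$, so $\operatorname{Re}q\le\frac{10}\pi\frac\eta w\le3.2$. By convexity and $\sinh3.2<12.8$ we have $\sinh x\le4x$ on $[0,3.2]$. By (4),
$$|z(\xi_0+i\sqrt w)-z(\xi_0)|\le\int_0^{\sqrt w}\sinh\operatorname{Re}q\,d\eta\le\int_0^{\sqrt w}\frac{40}\pi\frac\eta w\,d\eta=\frac{20}\pi .\qquad\square$$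

So within Euclidean distance $7$ of $z(\xi_0)$ the solution reaches height $\sqrt w$. To beat $\Phi$ we want $w$ enormous compared with $|z(\xi_0)|$.

**Why a window placed naively is useless.** Suppose $e$ has chord-arc constant $c$ and the window does not contain $0$, so $|\xi_0|>w$. Then $|z_e(\xi_0)|\ge c|\xi_0|\ge cw$, and $p=z_e(\xi_0+i\sqrt w)$ has $|p|\ge cw-7$: the height there is only $\sqrt w\le\sqrt{(|p|+7)/c}$. Worse, for a single admissible $e$, (5) gives $u\le(|z|+C_e')/\sinh b$, linear growth. We therefore need infinitely many windows, and a boundary curve whose parameter $\xi_0$ is huge while $z(\xi_0)$ has come back near $z(0)$. The boundary must nearly touch itself, with a window on the returning strand.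

## 4. Two logarithmic spirals, and the plan

How can boundary slopes force the boundary to return? Compute the scale-invariant case by hand. Let $e=e_+$ on $(0,\infty)$ and $e=e_-$ on $(-\infty,0)$ with constants $e_\pm\ge0$, and put $\delta=(e_+-e_-)/\pi$. Then
$$q=e_++i\delta\log\zeta$$
has real part $e_+$ on $(0,\infty)$ and $e_+-\pi\delta=e_-$ on $(-\infty,0)$. Integrating $z'=e^{i\operatorname{Im}q}\cosh e$ along the axis,
$$z(\pm x)=\pm\cosh e_\pm\,\frac{x^{1+i\delta}}{1+i\delta}\qquad(x>0).$$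
These are two logarithmic spirals with the same pitch. Let $x_\pm$ be the parameters where the branches have modulus $\rho$. Then $x_-/x_+=\cosh e_+/\cosh e_-$, and
$$\frac{z(-x_-)}{z(x_+)}=-\Bigl(\frac{x_-}{x_+}\Bigr)^{i\delta}=e^{i(\pi+\Theta)},\qquad\Theta=\delta\log\frac{\cosh e_+}{\cosh e_-}\ge0 .$$
The two branches are disjoint unless $\pi+\Theta\in2\pi\mathbb Z$, when they coincide. For $e_-=0$, $e_+=3$ we get $\Theta=\frac3\pi\log\cosh3\approx2.21<\pi$. For $e_-=0$, $e_+=4$ we get $\Theta=\frac4\pi\log\cosh4\approx4.21>\pi$. In between, the angle $\pi+\Theta$ reaches $2\pi$: the wall between the branches closes up. Just before that moment there is a thin wall, with $e=0$ on one side (vertical) and $e=e_+>0$ on the other.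

The plan is as follows. First replace the jump by functions varying slowly in $\log|\xi|$, so that this picture survives with small errors and $e$ equals $3$ near $0$ and near $\infty$; increase $e_+$ on part of the positive axis until the two branches are about to touch (Section 6). This gives points $x_n>0>-y_n$ with $|Z(x_n)-Z(-y_n)|=\mu_n\to0$ and a window of fixed size around $-y_n$. Next, blow up around $x_n$ by the factor $\Lambda_n=r/\mu_n$ with $r$ *fixed*. The window becomes longer without bound, but its image stays at distance about $r$ from the image of $x_n$. Near $x_n$ the rescaled data are nearly the constant $v_n=e(x_n)$, so the data built so far can be inserted there, once their background has been changed to $v_n$ (Sections 7 and 8). Repeating this infinitely often gives the theorem (Section 9).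

## 5. Injective boundary values give injective maps

The construction only controls boundary curves. This section turns injectivity on $\mathbb R$ into injectivity on $\overline{\mathbb H}$.

**Lemma 4.** Every admissible $e$ has a chord-arc constant $c>0$.

*Proof.* Otherwise there are pairs $\xi_n\ne\xi_n'$ with $|z_e(\xi_n)-z_e(\xi_n')|/|\xi_n-\xi_n'|\to0$. If the pairs stay bounded, pass to limits. Distinct limits contradict injectivity. A common limit $\xi_0$ gives ratio $\bigl|\int_0^1z_e'(\xi'_n+s(\xi_n-\xi_n'))ds\bigr|\to|z_e'(\xi_0)|\ge1$. If one point stays bounded and the other tends to $\infty$, or both tend to $\infty$ with opposite signs, (5) gives ratio $\to\cosh b$. If both tend to $\infty$ with the same sign, use $z_e'\to\cosh b$. $\square$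

**Lemma 5.** If $e$ is admissible, $z_e$ is proper and injective on $\overline{\mathbb H}$.

*Proof.* Properness follows from (5), as $|A(\zeta)|\ge|\zeta|\sinh b$. So $\Gamma=z_e(\mathbb R)$ is a properly embedded arc, and $\mathbb C\setminus\Gamma$ has two components, each with boundary $\Gamma$. We count preimages. For $w\notin\Gamma$ let $N(w)$ be the number of preimages in $\mathbb H$. The map $z_e:\mathbb H\setminus z_e^{-1}(\Gamma)\to\mathbb C\setminus\Gamma$ is a local homeomorphism, and it is proper: the preimage in $\overline{\mathbb H}$ of a compact subset of $\mathbb C\setminus\Gamma$ is compact and misses $z_e^{-1}(\Gamma)\supset\mathbb R$. Hence $N$ is finite and locally constant, so constant on each component.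

By (5), $\operatorname{Im}z_e\ge-C_e'$, so $N(w)=0$ when $\operatorname{Im}w<-C_e'$. Let $w=iT$ with $T>C_e'$. On $\mathbb R$ the map $(1-s)A+sz_e$, $0\le s\le1$, has imaginary part at most $C_e'<T$; in particular $w\notin\Gamma$. On $|\zeta|=R$ its modulus is at least $R\sinh b-C_e'>T$ for $R$ large. So it omits $w$ on the boundary of the half-disc of radius $R$, the degree of $z_e$ at $w$ is that of $A$, namely $1$, and since $\mathrm{Jac}>0$, $N(iT)=1$. Therefore $N=0$ on one component and $N=1$ on the other. If $z_e(\zeta_0)\in\Gamma$ for some $\zeta_0\in\mathbb H$, then by openness $z_e(\mathbb H)$ contains a neighborhood of a point of $\Gamma$, which meets both components, and $N\ge1$ on both: a contradiction. So $z_e(\mathbb H)\cap\Gamma=\emptyset$, $N\le1$, and $z_e$ is injective on $\mathbb R$ by assumption. $\square$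

## 6. Slowly varying spirals that almost touch

### The family

Fix smooth functions $P:\mathbb R\to[0,3]$ with $P=3$ off $(0,3)$ and $P=0$ on $[1,2]$; $p:\mathbb R\to[0,1]$ with support in $[\frac54,\frac74]$ and $p(\frac32)=1$; and $\psi$ with support in $[0,1]$, $0\le\psi\le2$, $\int\psi(s)e^sds=1$ (possible since $2\int_0^1e^sds>1$). For $\ell\ge10$ and $a\in[0,1]$ let $e_a(0)=3$, $e_a(\pm e^s)=e_\pm(s)$,
$$e_-(s)=P(s/\ell),\quad e_+(s)=3+a\,p(s/\ell)+\kappa\psi(s-s_1),\quad\kappa=e^{-s_1}\Bigl(\int(3-P(\tfrac s\ell))e^sds-a\int p(\tfrac s\ell)e^sds\Bigr). \tag{8}$$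
The last term of $e_+$ is there only to make $\int(e_a-3)\,d\xi=0$: indeed $\int\kappa\psi(s-s_1)e^sds=\kappa e^{s_1}$. Take $s_1=s_1(\ell)\ge3\ell+1$ so large that $|\kappa|\le1/\ell$ for all $a$. Since $e_a=3$ for $|\xi|\le1$, $e_a-3\in C_c^\infty(\mathbb R\setminus\{0\})$. Also $e_+\in[2.8,4.2]$ (the supports of $p(\cdot/\ell)$ and $\psi(\cdot-s_1)$ are disjoint), $e_-\in[0,3]$, and $|e_\pm'|\le\beta:=C/\ell$ with $C$ independent of $\ell$ and $a$. Write $q_a,Z_a$ for $q_{e_a},z_{e_a}$. Both $e_a$ and $q_a$ are affine in $a$. Put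
$$\delta(s)=\frac{e_+(s)-e_-(s)}\pi,\qquad\Theta(s)=\delta(s)\log\frac{\cosh e_+(s)}{\cosh e_-(s)}\ge0,\qquad|\delta|<1.34,\quad|1+i\delta|<1.68 .$$

**Lemma 6.** For every $X>1$ and $\epsilon_0>0$ there is $\ell_0$ such that for $\ell\ge\ell_0$, all $a\in[0,1]$ and all $r=e^s>0$ there is $\theta\in\mathbb R$ with, for all $x\in[1/X,X]$,
$$\Bigl|\tfrac1rZ_a(\pm rx)\mp e^{i\theta}\cosh e_\pm(s)\tfrac{x^{1+i\delta(s)}}{1+i\delta(s)}\Bigr|\le\epsilon_0,\qquad|Z_a'(\pm rx)-e^{i\theta}\cosh e_\pm(s)\,x^{i\delta(s)}|\le\epsilon_0 .$$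

*Proof.* **Step 1: split off the scale-invariant part.** Let $\Sigma(t)=e_+(s)-3$ for $t>0$, $\Sigma(t)=e_-(s)-3$ for $t<0$, and $\Delta(t)=e_a(rt)-3-\Sigma(t)$. Since $\Delta(\pm e^\tau)=e_\pm(s+\tau)-e_\pm(s)$, we have $|\Delta(t)|\le\beta|\log|t||$ and $|\Delta'(t)|\le\beta/|t|$. For $w\in\mathbb H$,
$$q_a(rw)-q_a(ri)=\frac i\pi\int(\Sigma+\Delta)(t)\Bigl[\frac1{w-t}-\frac1{i-t}\Bigr]dt .$$
Now $\int_0^\infty[\frac1{w-t}-\frac1{i-t}]dt=\bigl[\log(i-t)-\log(w-t)\bigr]_0^\infty=\log w-\log i$, and the integral over $(-\infty,0)$ is the negative of this. So the $\Sigma$-part equals $i\delta(\log w-\log i)$.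

**Step 2: show that the $\Delta$-part is $O_X(\beta)$ near the real points $x$ with $|x|\in[1/X,X]$.** Let $h=|x|/2$ and $w=x+i\eta$ with $0<\eta<1$. On $|t-x|<h$ we have $|t|\ge|x|/2$, so
$$\Bigl|\int_{|t-x|<h}\frac{\Delta(t)-\Delta(x)}{w-t}dt\Bigr|\le2h\cdot\frac{2\beta}{|x|}=2\beta,\qquad\Bigl|\Delta(x)\int_{|t-x|<h}\frac{dt}{w-t}\Bigr|=|\Delta(x)|\,|\log(h+i\eta)-\log(-h+i\eta)|\le\pi\beta\log X,$$
and $\int_{|t-x|<h}\frac{|\Delta(t)|}{|i-t|}dt\le X\beta\log(2X)$. On $|t-x|\ge h$ we have $|t|\le3|x-t|$ and $1\le X|x|\le2X|x-t|$, hence $|w-t|\ge|x-t|\ge\frac{1+|t|}{3+2X}$ and the kernel $\frac{i-w}{(w-t)(i-t)}$ is at most $C_X/(1+t^2)$. Since $\int\frac{|\log|t||}{1+t^2}dt<\infty$, the total is at most $C_X\beta$, uniformly in $\eta$.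

**Step 3: conclude for $q_a$ and $Z_a'$.** Let $\eta\to0$. With $c=q_a(ri)+\frac{\pi\delta}2$ and $x\in[1/X,X]$,
$$q_a(rx)=c+i\delta\log x+O_X(\beta),\qquad q_a(-rx)=c-\pi\delta+i\delta\log x+O_X(\beta).$$
Put $\theta=\operatorname{Im}c$, which does not depend on $X$. On $\mathbb R$, $Z_a'=e^{i\operatorname{Im}q_a}\cosh e_a$, and $|e_a(\pm rx)-e_\pm(s)|\le\beta\log X$. As $\beta=C/\ell$, the derivative claim holds for $\ell$ large.

**Step 4: integrate.** Choose $X'\ge X$ with $2\cosh5/X'\le\epsilon_0/2$ and apply the derivative claim with $X'$ and $\epsilon_0/(2X)$. Then $\frac1rZ_a(\pm rx)=\pm\int_0^xZ_a'(\pm rx')dx'$, and the model is $\pm\int_0^xe^{i\theta}\cosh e_\pm\,x'^{\,i\delta}dx'$. The parts over $[0,1/X']$ contribute at most $2\cosh5/X'\le\epsilon_0/2$, the rest at most $X\cdot\epsilon_0/(2X)$. $\square$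

**From now on $\ell$ is fixed** so that Lemma 6 holds with $X=4\cosh5$ and $\epsilon_0=10^{-3}$.

### Three consequences

Let $x>0$ and $s=\log x$; everything holds for all $a\in[0,1]$.

**(a) Each branch is a spiral with monotone modulus.** Trivially $|Z_a(\pm x)|\le x\cosh5$. Lemma 6 with $r=x$ at the point $1$ gives $|Z_a(\pm x)|/x\ge\frac1{1.68}-10^{-3}>\frac12$. So
$$\tfrac12x\le|Z_a(\pm x)|\le x\cosh5 .$$
Write $\frac1xZ_a(\pm x)=\pm\frac M{1+i\delta}+\epsilon$ and $Z_a'(\pm x)=M+\epsilon'$ with $M=e^{i\theta}\cosh e_\pm(s)$ and $|\epsilon|,|\epsilon'|\le\epsilon_0$. Then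
$$\frac{d}{d\log x}\log Z_a(\pm x)=\frac{\pm xZ_a'(\pm x)}{Z_a(\pm x)}=1+i\delta(s)+o,\qquad o=\frac{\pm\epsilon'-(1+i\delta)\epsilon}{Z_a(\pm x)/x},\qquad|o|\le2(1+1.68)\epsilon_0\le0.006 .$$
Hence $|Z_a(\pm x)|$ is strictly increasing, $\frac d{dx}|Z_a(\pm x)|\ge0.99\cdot\frac12\ge\frac14$, and along each branch $\arg Z_a$ is a Lipschitz function of $\log|Z_a|$ with constant at most $\frac{1.35}{0.99}\le2$.

**(b) The opening angle at radius $\rho$.** For $\rho>0$ define $x_\pm=x_\pm(\rho)>0$ by $|Z_a(\pm x_\pm)|=\rho$. By (a) they exist, are unique, and are jointly continuous in $(a,\rho)$. Put $r=x_-$, $y=x_+/x_-$ and take $e_\pm,\delta,\Theta$ at $s=\log x_-$. By (a), $y\in[\frac1{2\cosh5},2\cosh5]$, so Lemma 6 applies to $Z_a(-r)$ at the point $1$ and to $Z_a(ry)$ at the point $y$. Both vectors have modulus $\rho$, so comparing with the models gives $|y\cosh e_+-\cosh e_-|\le2\cdot1.68\,\epsilon_0\le0.004$. As $\cosh e_-\ge1$,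
$$\frac{x_+}{x_-}\in[0.996,1.004]\cdot\frac{\cosh e_-}{\cosh e_+} . \tag{9}$$
The vectors $\frac1rZ_a(-r)$ and $\frac1rZ_a(ry)$ have modulus at least $\frac12$ and differ from their models by at most $10^{-3}$, so by at most $0.004$ in argument. The quotient of the models is a positive multiple of $-y^{-i\delta}$, with argument $\pi-\delta\log y$, and by (9) $|-\delta\log y-\Theta|\le1.34\cdot0.005\le0.007$. So there is a unique $\Omega_a(\rho)\in\mathbb R$ with
$$e^{i\Omega_a(\rho)}=\frac{Z_a(-x_-)}{Z_a(x_+)},\qquad|\Omega_a(\rho)-\pi-\Theta(\log x_-)|\le\tfrac1{10} . \tag{10}$$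
It is jointly continuous in $(a,\rho)$: it is a choice of argument of a continuous function, and it stays within $\frac1{10}$ of a continuous function.

**(c) Bounds for $\Theta$.** If $a\,p(s/\ell)=0$, then either $e_+=3$ and $\Theta\le\frac3\pi\log\cosh3<2.3$, or $s\ge s_1$, $e_-=3$, $|e_+-3|\le0.2$ and $\Theta\le\frac{0.2}\pi\cdot0.2$. So $\Theta<2.3$. If $a\,p(s/\ell)\ne0$, then $s\in[\frac54\ell,\frac74\ell]$, $e_-(s)=0$, $e_+(s)\in[3,4]$ and $\Theta\le\frac4\pi\log\cosh4<4.22$.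

### Near contact

**Lemma 7.** There are constants $c_*\in(0,\frac14]$, $\alpha\in(0,1)$, $\kappa_0>0$ and $a_n\in[0,1]$, $x_n,y_n\in[\alpha,1/\alpha]$, $\mu_n\to0^+$, such that with $Z=Z_{a_n}$:

1. $e_{a_n}=0$ on $[-y_n-\kappa_0,-y_n+\kappa_0]\subset(-\infty,-1)$, and $v_n:=e_{a_n}(x_n)\in[3,4]$;
2. $|Z(x)-Z(x')|\ge c_*|x-x'|$ if $xx'\ge0$;
3. $|Z(x)-Z(-y)|\ge c_*\mu_n(x+y)$ for $x,y>0$;
4. $|Z(x_n)-Z(-y_n)|=\mu_n$.

*Proof.* **Step 1: raise $a$ to the first contact.** Let $J=[\frac12e^{5\ell/4},\cosh5\;e^{7\ell/4}]$ and $G(a)=\max_{\rho\in J}\Omega_a(\rho)$, a continuous function. If $\rho\notin J$, then by (a) $\log x_-\notin[\frac54\ell,\frac74\ell]$, so $\Omega_a(\rho)\le\pi+2.4$ by (b) and (c). Likewise $G(0)\le\pi+2.4<2\pi-\frac12$. For $a=1$ and $x_-=e^{3\ell/2}$ (so $\rho\in J$) we have $\Theta=\frac4\pi\log\cosh4>4.2$, so $G(1)\ge\pi+4.1>2\pi$. Let $a_c=\min\{a:G(a)\ge2\pi\}>0$, choose $a_n\uparrow a_c$ with $a_n<a_c$, and put $\omega_n=2\pi-G(a_n)\to0^+$;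 we may assume $\omega_n\le\frac12$. Then, on $J$ by definition and off $J$ because $\pi+2.4<2\pi-\frac12$,
$$\Omega_{a_n}(\rho)\le2\pi-\omega_n\qquad\text{for all }\rho>0 . \tag{11}$$

**Step 2: choose the points.** Let $\rho_n\in J$ be a maximizer of $\Omega_{a_n}$ on $J$, $x_n=x_+(\rho_n)$, $y_n=x_-(\rho_n)$. Since $\Omega_{a_n}(\rho_n)\ge2\pi-\frac12>\pi+2.4$, (c) forces $a_np(\log y_n/\ell)\neq0$, so $\log y_n\in[\frac54\ell,\frac74\ell]$, $e_-(\log y_n)=0$ and $e_+(\log y_n)\in[3,4]$. As $e_-=0$ on $[\ell,2\ell]$, the window in item 1 exists with $\kappa_0=\min(e^{5\ell/4}-e^\ell,\,e^{2\ell}-e^{7\ell/4})$. By (9), $x_n/y_n\in(\frac1{40},1)$, since $\cosh3>10$ and $\cosh4<28$; this gives $\alpha$. Finally $\log x_n<\frac74\ell<s_1$, so $v_n=3+a_np(\log x_n/\ell)\in[3,4]$. Put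
$$\mu_n=|Z(x_n)-Z(-y_n)|=\rho_n|1-e^{i\Omega_{a_n}(\rho_n)}|=2\rho_n\sin\tfrac{\omega_n}2\in(0,\rho_n\omega_n],$$
which tends to $0$. This is item 4. Item 2 with any $c_*\le\frac14$ follows from $\frac d{dx}|Z(\pm x)|\ge\frac14$.

**Step 3: separate the two branches (item 3).** Let $m_1=|Z(x)|$, $m_2=|Z(-y)|$, $m=\max(m_1,m_2)\ge\frac14(x+y)$ and $g=|\log m_1-\log m_2|$.

* If $g\ge\frac14$, then $|Z(x)-Z(-y)|\ge m(1-e^{-1/4})\ge0.2\,m\ge0.05(x+y)$.
* If $\frac{\omega_n}4\le g<\frac14$, then $|Z(x)-Z(-y)|\ge m(1-e^{-\omega_n/4})\ge\frac{\omega_n}5m$.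
* If $g<\frac{\omega_n}4$, compare $Z(-y)$ with the point of the negative branch of modulus $m_1$. By (a), modulo $2\pi$, $\arg Z(-y)-\arg Z(x)$ equals $\Omega_{a_n}(m_1)+\vartheta$ with $|\vartheta|\le2g<\omega_n/2$. By (10), $\Theta\ge0$ and (11), this lies in $[2.5,2\pi-\omega_n/2]$. So the angular separation is at least $\omega_n/2$, and $|Z(x)-Z(-y)|\ge m\sin\frac{\omega_n}2\ge\frac{\omega_n}\pi m$ (distance from the point of larger modulus to the ray through the other).

In all cases $|Z(x)-Z(-y)|\ge\frac{\omega_n}{20}(x+y)$. Since $\omega_n\ge\mu_n/\rho_n\ge\mu_n/\max J$, item 3 holds with $c_*=\min(\frac14,\frac1{20\max J})$. $\square$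

From here on, constants named $C$ depend only on the fixed model family and on fixed cutoff functions.

## 7. Changing the background

At the point $x_n$ the model looks like the constant $v_n\in[3,4]$. To insert an admissible $e$ there, its background must become $v_n$ without disturbing $e$ near $0$ and without losing more than half of the chord-arc constant. All constants must be independent of $v$, because $v_n$ moves with $n$.

**Lemma 8.** Let $e$ be admissible with background $b$ and chord-arc constant $c$; set $\tilde c=\min(c/2,1)$. For all $t,\nu>0$ there are $\tilde R,\tilde C\ge1$ such that for every $v\in[3,4]$ there is an admissible $\tilde e=\tilde e_v$ with background $v$, $\tilde e=e$ on $[-t,t]$, $\operatorname{supp}(\tilde e-v)\subset[-\tilde R,\tilde R]$, $|q_{\tilde e}-v|\le\tilde C\min(1,|\zeta|^{-2})$, chord-arc constant $\tilde c$, and $|q_{\tilde e}-q_e|\le\nu$ on $\overline{\mathbb H}\cap\{|\zeta|\le t\}$.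

*Proof.* **Step 1: a slow transition function.** Fix $\tau\in(0,0.1]$ with $\vartheta:=\frac{\pi\tau}2\cosh5\le\min(\frac c2,\frac18)$. We want a smooth even $g$ with $0\le g\le1+\tau$, $g=0$ on $[-1,1]$, $g=1$ off a compact set, $|\xi g'(\xi)|\le\tau$ and $\int(g-1)=0$. Take $G_0$ smooth, $0$ for $s\le0$, $1$ for $s\ge s_2$, $0\le G_0'\le\tau/2$; put $I=\int_0^\infty(1-G_0(\log\xi))d\xi$ and $g(\pm e^s)=G_0(s)+e^{-s_3}I\psi(s-s_3)$, $g(0)=0$, with $s_3\ge s_2$ large. Then $\int_0^\infty(g-1)d\xi=-I+I\int\psi(s)e^sds=0$.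

**Step 2: the phase caused by $g$ is small.** Let $h=1+S(g-1)$, so $\operatorname{Re}h=g$ on $\mathbb R$. For real $\xi>0$, by (S1), evenness, and $\mathrm{pv}\int_0^\infty\frac{dt}{\xi^2-t^2}=0$ (an antiderivative is $\frac1{2\xi}\log|\frac{\xi+t}{\xi-t}|$),
$$|\operatorname{Im}h(\xi)|=\Bigl|\frac{2\xi}\pi\int_0^\infty\frac{g(t)-g(\xi)}{\xi^2-t^2}dt\Bigr|\le\frac{2\tau}\pi\int_0^\infty\frac{|\log s|}{|1-s^2|}ds=\frac{2\tau}\pi\cdot\frac{\pi^2}4=\frac{\pi\tau}2 .$$
Here $|g(t)-g(\xi)|\le\tau|\log(t/\xi)|$ and $t=\xi s$. The integral is twice $\int_0^1\frac{-\log s}{1-s^2}ds=\sum_{j\ge0}(2j+1)^{-2}=\frac{\pi^2}8$ by $s\mapsto1/s$. Since $\operatorname{Im}h$ is odd on $\mathbb R$, the bound holds for all real $\xi$, and $\operatorname{Im}h(0)=0$. Since $\operatorname{Re}h=0$ on $(-1,1)$, $h$ extends analytically to $|\zeta|<1$ by reflection, and $h(0)=0$. So $|h(\zeta)|\le C_g|\zeta|$ for $|\zeta|\le\frac12$.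

**Step 3: define $\tilde e$.** For $L$ large (depending on $e,t,\nu$, not on $v$) set $\tilde e(\xi)=e(\xi)+(v-b)g(\xi/L)$. Then $\tilde e-v=(e-b)+(v-b)(g(\cdot/L)-1)$, so $\int(\tilde e-v)=0$ and, by (S4),
$$q_{\tilde e}=q_e+(v-b)h(\zeta/L),\qquad|v-b|\le1 .$$
Let $\operatorname{supp}(e-b)\subset[-\frac L4,\frac L4]$ and $L\ge2t$. Then $\tilde e=e$ on $[-L,L]$; for $|\xi|\ge\frac L4$, $\tilde e=b+(v-b)g(\xi/L)\in[2.9,4.1]$; and $|q_{\tilde e}-q_e|\le C_gt/L\le\nu$ for $|\zeta|\le t$. The functions $\tilde e_v-v$, $v\in[3,4]$, have mean zero, a common compact support and bounded $C^1$ norms, so (S2) gives $\tilde R$ and $\tilde C$.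

**Step 4: the chord-arc bound.** This also gives injectivity on $\mathbb R$, hence admissibility. Write $z=z_e$, $\tilde z=z_{\tilde e}$ and $C_2=\sup_{\mathbb R}|z(\xi)-\xi\cosh b|<\infty$. On $[-L,L]$ both maps have $\operatorname{Re}q=e$ and the phases differ by at most $\frac{\pi\tau}2$, so $|\tilde z'-z'|\le\vartheta$, and pairs in $[-L,L]$ have ratio at least $c-\vartheta\ge\frac c2$. For $|\xi|\ge\frac L4$ and $L$ large, $|\operatorname{Im}q_e|\le0.2$, hence $|\operatorname{Im}q_{\tilde e}|\le0.2+\frac{\pi\tau}2\le0.4$ and $\operatorname{Re}\tilde z'\ge\cosh(2.9)\cos(0.4)\ge4$. For the remaining pairs let $\xi$ be the point of larger modulus, $\xi\ge L$ (the case $\xi\le-L$ is symmetric), and $\xi'\in[-\xi,\xi)$.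

* If $\xi'\ge\frac L4$: $\operatorname{Re}(\tilde z(\xi)-\tilde z(\xi'))\ge4(\xi-\xi')$.
* If $|\xi'|\le\frac L4$: $\operatorname{Re}(z(\frac L4)-z(\xi'))\ge-2C_2$, so $\operatorname{Re}(\tilde z(\frac L4)-\tilde z(\xi'))\ge-2C_2-\vartheta\frac L2\ge-L$ for $L$ large. Hence $\operatorname{Re}(\tilde z(\xi)-\tilde z(\xi'))\ge4(\xi-\frac L4)-L=4\xi-2L\ge\xi+\frac L4\ge\xi-\xi'$.
* If $\xi'\le-\frac L4$: the previous case for the point $-\frac L4$ gives $\operatorname{Re}(\tilde z(\xi)-\tilde z(-\frac L4))\ge\xi+\frac L4$; add $\operatorname{Re}(\tilde z(-\frac L4)-\tilde z(\xi'))\ge4(-\frac L4-\xi')$ to get at least $\xi-\xi'$.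

So the ratio is at least $\tilde c$ in all cases. $\square$

## 8. Inserting old data at the near-contact point

**Lemma 9.** Let $e$ be admissible, $N\ge1$, and $\Psi:[0,\infty)\to[1,\infty)$ nondecreasing. There is $t_*=t_*(e,N)$ such that for all $t\ge t_*$ and $\nu>0$ there is an admissible $e^*$, with background $3$, such that:

* (A) $e^*=e$ on $[-t,t]$, and for some $\varphi\in\mathbb R$, $|q_{e^*}-i\varphi-q_e|\le\nu$ on $\overline{\mathbb H}\cap\{|\zeta|\le t\}$;
* (B) $|z_{e^*}(\xi)|\ge N$ for real $|\xi|\ge t$;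
* (C) there are $\xi_w$ with $|\xi_w|\ge t$ and $w\ge\Psi(|z_{e^*}(\xi_w)|)$ such that $e^*=0$ on $[\xi_w-w,\xi_w+w]$.

Property (A) says the old data survive up to a rotation, (B) will give properness in the limit, and (C) is the window that beats the prescribed growth.

*Proof.* **Step 1: fix the order of choices.** Let $c$ be a chord-arc constant of $e$, $\tilde c=\min(c/2,1)$, $t_*=2N/\tilde c$. Fix $t\ge t_*$ and $\nu$. Take $\tilde R,\tilde C,\tilde e_v$ from Lemma 8 with $\nu/2$ in place of $\nu$. With $C$ the constant of (13) below, put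
$$C_3=4C\tilde C+1,\quad T=\max\Bigl\{t,\Bigl(\frac{4C\tilde C}{c_*}\Bigr)^{1/2},\frac{4C_3}{c_*},\frac N{c_*}\Bigr\},\quad r=\max\Bigl\{1,\frac{8C_3}{c_*\alpha},\frac{2N}{c_*\alpha}\Bigr\},\quad\Lambda=\Lambda_n=\frac r{\mu_n}\to\infty,\quad\lambda=\Lambda^{-3/4} .$$
None of $C_3,T,r$ depends on $n$. Everything below is for $n$ sufficiently large, depending on $e,N,\Psi,t,\nu$ and these constants.

**Step 2: flatten the model near $x_n$ and insert.** Let $\chi:\mathbb R\to[0,1]$ be smooth, $\chi=1$ on $[-1,1]$, supported in $[-2,2]$, and $\varrho\ge0$ smooth with support in $(-1,-\frac12)$ and $\int\varrho=1$. Put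
$$f(x)=\chi\bigl(\tfrac{x-x_n}\lambda\bigr)(v_n-e_{a_n}(x)),\qquad e^\flat=e_{a_n}+f-\Bigl(\int f\Bigr)\varrho,\qquad e^*(\xi)=e^\flat\bigl(x_n+\tfrac\xi\Lambda\bigr)+\tilde e_{v_n}(\xi)-v_n .$$
Write $\tilde e=\tilde e_{v_n}$. As $2\lambda<\alpha\le x_n$, $f$ is supported in $(0,\infty)$. The function $e_{a_n}+f$ is a pointwise convex combination of $e_{a_n}$ and $v_n$. On $(-1,-\frac12)$, $e_{a_n}=3$ and $f=0$; and $|\int f|\le C\lambda^2$ because $|f|\le C\lambda$ on an interval of length $4\lambda$. So $0\le e^\flat\le5$ and $\int(e^\flat-3)=0$. For $|\xi|\le\lambda\Lambda=\Lambda^{1/4}$ we have $e^\flat(x_n+\xi/\Lambda)=v_n$, while $\tilde e=v_n$ for $|\xi|\ge\tilde R$. Since $\max(\tilde R,t)\le\Lambda^{1/4}$,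
$$e^*=\tilde e\ \text{ for }|\xi|\le\Lambda^{1/4},\qquad e^*=e^\flat(x_n+\cdot/\Lambda)\ \text{ elsewhere}.$$
Hence $0\le e^*\le5$, $e^*-3\in C_c^\infty$, $\int(e^*-3)=0$, and by (S4)
$$q^*:=q_{e^*}=q^\flat(x_n+\zeta/\Lambda)+q_{\tilde e}(\zeta)-v_n,\qquad q^\flat:=q_{e^\flat} .$$
For admissibility only injectivity of $z_{e^*}|_{\mathbb R}$ is missing.

**Step 3: estimate $q^\flat$.** By (S3), $q_a'=S(e_a')$ is bounded uniformly in $a$, so $q_a$ is Lipschitz on $\overline{\mathbb H}$ uniformly in $a$. Next, $f(x)=\lambda k((x-x_n)/\lambda)$ with $k(y)=-\chi(y)\,y\int_0^1e_{a_n}'(x_n+\lambda ys)ds$, which is bounded in $C^2_c([-2,2])$ uniformly in $n$. So $Sf(x_n+\omega)=\lambda(Sk)(\omega/\lambda)$ satisfies $|Sf(x_n+\omega)|\le C\lambda\min(1,\lambda/|\omega|)$ and $|(Sf)'|\le C$. Since $q^\flat=q_{a_n}+Sf-(\int f)S\varrho$ and $\lambda\Lambda=\Lambda^{1/4}$,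
$$|q^\flat(x_n+\omega)-q^\flat(x_n)|\le C|\omega|,\qquad|q^\flat-q_{a_n}|\bigl(x_n+\tfrac\xi\Lambda\bigr)\le C\Bigl(\Lambda^{-3/4}\min\bigl(1,\tfrac{\Lambda^{1/4}}{|\xi|}\bigr)+\Lambda^{-3/2}\Bigr). \tag{12}$$

**Step 4: property (A).** Put $\varphi=\operatorname{Im}q^\flat(x_n)$. Since $\operatorname{Re}q^\flat(x_n)=v_n$,
$$q^*-i\varphi-q_{\tilde e}=q^\flat(x_n+\zeta/\Lambda)-q^\flat(x_n),$$
so on $|\zeta|\le t$, $|q^*-i\varphi-q_e|\le\frac\nu2+\frac{Ct}\Lambda\le\nu$, and $e^*=\tilde e=e$ on $[-t,t]$.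

**Step 5: compare with the rescaled model curve.** Let $z^*=z_{e^*}$, $Z=Z_{a_n}$, $Y(\xi)=\Lambda[Z(x_n+\xi/\Lambda)-Z(x_n)]$ and $d=z^*-Y$ on $\mathbb R$, so $d(0)=0$. Since $Y'(\xi)=Z'(x_n+\xi/\Lambda)$, Lipschitz dependence on $q$, Lemma 8 and (12) give
$$|d'(\xi)|\le C\tilde C\min(1,\xi^{-2})+C\Lambda^{-3/4}\min\bigl(1,\tfrac{\Lambda^{1/4}}{|\xi|}\bigr)+C\Lambda^{-3/2} . \tag{13}$$
The first term has integral $4C\tilde C$ over $\mathbb R$. The middle term has integral at most $C\Lambda^{-1/2}(1+\log\Lambda)\to0$ over $|\xi|\le\Lambda$, and is at most $C\Lambda^{-3/2}$ for $|\xi|\ge\Lambda$. Therefore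
$$|d(\xi)-d(\xi')|\le C_3+C\Lambda^{-3/2}|\xi-\xi'|\quad\text{always}; \tag{14}$$
$$|d(\xi)-d(\xi')|\le C_4\Lambda^{-3/2}|\xi-\xi'|\quad\text{if }\xi,\xi'\le-\alpha\Lambda/2; \tag{15}$$
$$|d'(\xi)|\le c_*/2\quad\text{if }|\xi|\ge T, \tag{16}$$
where $C_4$ depends on $\tilde C,\alpha$ but not on $n$. For (15), on $\xi\le-\alpha\Lambda/2$ the first term of (13) is $O(\Lambda^{-2})$ and the second $O(\Lambda^{-3/2})$. For (16), $C\tilde CT^{-2}\le c_*/4$ and the other terms tend to $0$.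

**Step 6: injectivity on $\mathbb R$.** Let $\xi\neq\xi'$ be real, $\hat\xi=\Lambda x_n+\xi$, $\hat\xi'=\Lambda x_n+\xi'$, so $Y(\xi)-Y(\xi')=\Lambda[Z(\hat\xi/\Lambda)-Z(\hat\xi'/\Lambda)]$.

*Case S (same branch): $\hat\xi\hat\xi'\ge0$.* By Lemma 7(2), $|Y(\xi)-Y(\xi')|\ge c_*|\xi-\xi'|$.

* S1: $|\xi|,|\xi'|\le2T$. On $[-2T,2T]$, $|q^*-i\varphi-q_{\tilde e}|\le2CT/\Lambda$ by Step 4 and (12), so $|z^{*\prime}-e^{i\varphi}z_{\tilde e}'|\le\tilde c/2$ and $|z^*(\xi)-z^*(\xi')|\ge\frac{\tilde c}2|\xi-\xi'|$.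
* S2: $|\xi|\ge|\xi'|$ and $|\xi|>2T$ (after exchanging names if necessary). If $\xi,\xi'$ have the same sign and $|\xi'|\ge T$, (16) gives $|z^*(\xi)-z^*(\xi')|\ge\frac{c_*}2|\xi-\xi'|$. Otherwise $|\xi-\xi'|\ge T\ge4C_3/c_*$, so $C_3\le\frac{c_*}4|\xi-\xi'|$ and (14) gives $|d(\xi)-d(\xi')|\le\frac{c_*}2|\xi-\xi'|$, with the same conclusion.

*Case O (opposite branches): $\hat\xi'<0<\hat\xi$.* Lemma 7(3) with $x=\hat\xi/\Lambda$, $y=-\hat\xi'/\Lambda$, $x+y=|\xi-\xi'|/\Lambda$ gives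
$$|Y(\xi)-Y(\xi')|\ge c_*\mu_n|\xi-\xi'|=c_*\tfrac r\Lambda|\xi-\xi'| .$$
This lower bound is weak, of order $1/\Lambda$, so the errors must be small compared with it. Here $\xi'<-\Lambda x_n\le-\alpha\Lambda$.

* If $\xi\le-\alpha\Lambda/2$, (15) gives $|d(\xi)-d(\xi')|\le\frac12c_*\frac r\Lambda|\xi-\xi'|$, as $\Lambda^{-3/2}$ beats $\Lambda^{-1}$.
* If $\xi>-\alpha\Lambda/2$, then $|\xi-\xi'|\ge\alpha\Lambda/2$, so $C_3\le\frac{c_*r\alpha}8\le\frac14c_*\frac r\Lambda|\xi-\xi'|$ by the choice of $r$; also $C\Lambda^{-3/2}\le\frac14c_*\frac r\Lambda$, and (14) gives the same bound.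

So $|z^*(\xi)-z^*(\xi')|\ge\frac12c_*\frac r\Lambda|\xi-\xi'|>0$. Thus $e^*$ is admissible.

**Step 7: property (B).** Let $|\xi|\ge t$ and apply Step 6 to the pair $\xi,0$; note $z^*(0)=0$ and $\Lambda x_n+0>0$. If $\Lambda x_n+\xi<0$, then $|\xi|>\alpha\Lambda$ and Case O gives $|z^*(\xi)|\ge\frac12c_*\frac r\Lambda|\xi|\ge\frac12c_*r\alpha\ge N$. If $\Lambda x_n+\xi\ge0$ and $|\xi|>2T$, S2 gives $|z^*(\xi)|\ge\frac{c_*}2\cdot2T\ge N$. If $t\le|\xi|\le2T$, S1 applies (for $n$ large $\alpha\Lambda>2T$, so the pair is in Case S) and gives $|z^*(\xi)|\ge\frac{\tilde c}2t\ge N$.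

**Step 8: property (C).** Let $\xi_w=-\Lambda(x_n+y_n)$ and $w=\kappa_0\Lambda$. For $|\xi-\xi_w|\le w$ the point $x_n+\xi/\Lambda$ lies in $[-y_n-\kappa_0,-y_n+\kappa_0]\subset(-\infty,-1)$. So $|\xi|>\Lambda\ge\Lambda^{1/4}\ge\tilde R$, and there $f=\varrho=0$ and $\tilde e=v_n$. By Lemma 7(1), $e^*=e_{a_n}(x_n+\xi/\Lambda)=0$. Moreover $|Y(\xi_w)|=\Lambda|Z(-y_n)-Z(x_n)|=\Lambda\mu_n=r$, so by (14) and $|\xi_w|\le2\Lambda/\alpha$,
$$|z^*(\xi_w)|\le r+C_3+C\Lambda^{-3/2}\cdot\frac{2\Lambda}\alpha\le r+C_3+1 .$$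
This bound does not depend on $n$, while $w=\kappa_0\Lambda_n\to\infty$. For $n$ large, $w\ge\Psi(r+C_3+1)\ge\Psi(|z^*(\xi_w)|)$ and $|\xi_w|\ge t$. $\square$

## 9. Iteration, limit and growth

**Step 1: the sequence.** The aim is to iterate Lemma 9 with errors so small that the limit inherits everything. Start with $e_0\equiv3$. Given admissible $e_k$ ($k\ge0$), let $c_k\le1$ be a chord-arc constant of $e_k$ (Lemma 4), with $c_k\le c_{k-1}$ if $k\ge1$. Choose $t_k\ge\max\{k+1,t_*(e_k,k+2)\}$, with $t_k>t_{k-1}$ if $k\ge1$, so large that $[-t_k,t_k]$ contains all windows $[\xi_j-w_j,\xi_j+w_j]$, $1\le j\le k$, produced so far, and that $|z_{e_k}|\ge k+3$ on $\overline{\mathbb H}\cap\{|\zeta|=t_k\}$ (possible by (5)). Apply Lemma 9 to $e_k$ with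
$$N=k+2,\qquad t=t_k,\qquad\Psi(s)=(k+1)^2\,\Phi(s+8)^2,\qquad\nu=\nu_k\text{ small}.$$
This gives $e_{k+1}$, window data $(\xi_{k+1},w_{k+1})$ with $|\xi_{k+1}|\ge t_k$, and a phase $\varphi_k$. To remove the phases put $\sigma_0=0$, $\sigma_{k+1}=\sigma_k-\varphi_k$, $\hat q_k=q_{e_k}+i\sigma_k$, $\hat z_k=e^{i\sigma_k}z_{e_k}$. Then $\hat q_{k+1}-\hat q_k=q_{e_{k+1}}-i\varphi_k-q_{e_k}$, and by (A) and Lipschitz dependence on $q$, for $\nu_k$ small enough,
$$|\hat q_{k+1}-\hat q_k|\le2^{-k},\quad|\hat z_{k+1}-\hat z_k|\le2^{-k-2}\ \text{ on }\overline{\mathbb H}\cap\{|\zeta|\le t_k\},\qquad|\hat z_{k+1}'-\hat z_k'|\le2^{-k-2}c_k\ \text{ on }[-t_k,t_k]. \tag{17}$$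

**Step 2: the limit exists and is smooth up to $\mathbb R$.** Since $t_k\to\infty$, $\hat q_k\to q$ locally uniformly on $\overline{\mathbb H}$, and $\hat z_k\to z\in C^1(\overline{\mathbb H})$ with $z_\zeta=\frac12e^q$, $z_{\bar\zeta}=\frac12e^{-\bar q}$. On $\mathbb R$, $\operatorname{Re}q=e$ where $e=e_k$ on $[-t_k,t_k]$, so $e\in C^\infty(\mathbb R)$. $\operatorname{Re}q\ge0$ is harmonic and equals $3$ on $[-t_0,t_0]$, so $\operatorname{Re}q>0$ in $\mathbb H$ and $\mathrm{Jac}\,z>0$ there. The function $q-\hat q_k$ has zero real part on $(-t_k,t_k)$, so it extends analytically across this interval by reflection. As $\hat q_k\in C^\infty(\overline{\mathbb H})$, $q$ and $z$ are $C^\infty$ up to $\mathbb R$.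

**Step 3: $z$ is injective on $\mathbb R$.** For $\xi,\xi'\in[-t_k,t_k]$, (17) gives
$$|z(\xi)-z(\xi')|\ge\Bigl(c_k-\sum_{j\ge k}2^{-j-2}c_j\Bigr)|\xi-\xi'|\ge\tfrac12c_k|\xi-\xi'| .$$

**Step 4: $z$ is proper.** We bound $|\hat z_j|$ from below outside $|\zeta|<t_k$, uniformly in $j>k$. For real $|\xi|\ge t_k$,
$$|\hat z_j(\xi)|\ge k+2-\sum_{i=k+1}^{j-1}2^{-i-2}\ge k+1,$$
by induction on $j$. The case $j=k+1$ is (B). From $j$ to $j+1$ use (17) if $|\xi|\le t_j$, and (B), which gives $|\hat z_{j+1}(\xi)|\ge j+2$, if $|\xi|\ge t_j$. On the semicircle $|\zeta|=t_k$, $|\hat z_j|\ge k+3-\sum_{i\ge k}2^{-i-2}\ge k+1$. Let $U=\{\zeta\in\mathbb H:|\zeta|>t_k\}$ and $B=\{|w|<k+1\}$. We have shown $|\hat z_j|\ge k+1$ on $\partial U$. By Lemma 5, $\hat z_j$ is proper and injective on $\overline{\mathbb H}$, and it is open on $\mathbb H$. So $\hat z_j(U)\cap B$ is open. It is also relatively closed in $B$: if $\hat z_j(\zeta_m)\to w\in B$ with $\zeta_m\in U$, a subsequence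 converges to some $\zeta\in\overline U$ with $\hat z_j(\zeta)=w$, and $\zeta\notin\partial U$. The set omits $0=\hat z_j(0)$ by injectivity, so it is empty because $B$ is connected. Letting $j\to\infty$, $|z|\ge k+1$ on $\overline{\mathbb H}\cap\{|\zeta|\ge t_k\}$ for every $k$. So $z$ is proper.

**Step 5: $z$ is injective on $\overline{\mathbb H}$.** Suppose $z(\zeta_1)=z(\zeta_2)=w$ with $\zeta_1\ne\zeta_2$ in $\mathbb H$. Take disjoint closed discs $B_i\subset\mathbb H$ about $\zeta_i$ on which $z$ is injective. Then $\deg(z,B_i,w)=1$, so $\deg(\hat z_j,B_i,w)=1$ for $j$ large, and $\hat z_j$ takes the value $w$ twice, contradicting Lemma 5. Suppose $z(\zeta_1)=z(\xi_2)=w$ with $\zeta_1\in\mathbb H$, $\xi_2\in\mathbb R$. For $j$ large the degree of $\hat z_j$ on $B_1$ is $1$ at every point of a fixed neighborhood of $w$, so $\hat z_j(B_1)$ contains that neighborhood, hence $\hat z_j(\xi_2)\to w$ for $j$ large, again contradicting Lemma 5. Pairs in $\mathbb R$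 are Step 3.

**Step 6: the domain and the solution.** By Steps 4 and 5, $z$ is a homeomorphism of $\overline{\mathbb H}$ onto a closed set. So $D=z(\mathbb H)$ is open and simply connected, $\overline D=z(\overline{\mathbb H})$, and $\partial D=z(\mathbb R)\ne\emptyset$. Since $z|_{\mathbb R}$ is $C^\infty$, injective and proper with $|z'|=\cosh e\ge1$, $\partial D$ is one properly embedded $C^\infty$ curve. By Proposition 1, $u=\operatorname{Im}z^{-1}$ is a positive $C^\infty$ solution of the minimal surface equation in $D$; it is continuous on $\overline D$ and vanishes on $\partial D$.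

**Step 7: growth.** The windows now do their work. Let $k\ge1$. For $j\ge k$, $e_j=e_k$ on $[-t_k,t_k]\supset[\xi_k-w_k,\xi_k+w_k]$, so $e_j=0$ on this window, and $0\le e_j\le5$ everywhere. By Lemma 3, $\operatorname{Re}\hat q_j(\xi_k+i\eta)\le\frac{10}\pi\arctan\frac\eta{w_k}$; letting $j\to\infty$, the same holds for $q$. Here $w_k\ge1$ since $\Psi\ge1$. So Lemma 3 applies to $z$: with $p_k:=z(\xi_k+i\sqrt{w_k})$,
$$|p_k-z(\xi_k)|<7,\qquad u(p_k)=\sqrt{w_k} .$$
Since $|\xi_k|\le t_k$, (17) gives $|z(\xi_k)|\le|\hat z_k(\xi_k)|+1$, hence $|p_k|\le|\hat z_k(\xi_k)|+8$. Property (C) in the step from $e_{k-1}$ to $e_k$ reads $w_k\ge k^2\,\Phi(|\hat z_k(\xi_k)|+8)^2$, so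
$$u(p_k)=\sqrt{w_k}\ge k\,\Phi\bigl(|\hat z_k(\xi_k)|+8\bigr)\ge k\,\Phi(|p_k|) .$$
Finally $|\xi_k|\ge t_{k-1}\to\infty$ and $z$ is proper, so $|p_k|\to\infty$. This proves Theorem 2. $\blacksquare$
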